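\title{Weighted inductive limits of holomorphic functions that are not topological subspaces of their projective hulls}

\begin{abstract}
For a decreasing sequence $\mathcal V$ of weights on a domain $G\subset\mathbb C^N$ we compare the inductive limit topology of the space $\mathcal V_0H(G)$ of holomorphic functions with $o$-growth conditions with the topology induced by its projective hull $H\bar V_0(G)$. We show that the two topologies need not coincide. We give an explicit example on $\mathbb C\setminus\mathbb N$, prove that every domain in every dimension carries a counterexample, and show that for a plane domain $G$ the two dual spaces can be made different if and only if the complement of $G$ in the Riemann sphere is infinite.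
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb N=\{1,2,\dots\}$, let $G$ be a domain (an open connected set) in $\mathbb C^N$, and let $H(G)$ be the space of holomorphic functions on $G$. For functions $v\colon G\to[0,\infty)$ and $f\colon G\to\mathbb C$ put
\[
\|f\|_v=\sup_{z\in G}v(z)|f(z)|\in[0,\infty].
\]
We say that $vf$ \emph{vanishes at infinity on $G$} if for every $\varepsilon>0$ there is a compact set $K\subset G$ with $v|f|<\varepsilon$ on $G\setminus K$. This is a condition at every boundary point of $G$, not only at the point $\infty$.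

A \emph{weight} is a strictly positive continuous function on $G$. Let $\mathcal V=(v_n)_{n\in\mathbb N}$ be a decreasing sequence of weights and consider the Banach spaces
\begin{align*}
Hv_n(G)&=\{f\in H(G):\|f\|_{v_n}<\infty\},\\
F_n=H(v_n)_0(G)&=\{f\in H(G): v_nf\text{ vanishes at infinity on }G\},
\end{align*}
both with the norm $\|\cdot\|_{v_n}$. With $U_n=1/v_n$, an increasing sequence, $Hv_n(G)$ consists of the functions that are $O(U_n)$ and $F_n$ of those that are $o(U_n)$, and $\|f\|_{v_n}\le1$ means $|f|\le U_n$. The spaces $F_n$ increase with $n$. Their union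
\[
\mathcal V_0H(G)=\operatorname{ind}_nF_n
\]
carries the \emph{inductive limit topology}, the finest locally convex topology for which all inclusions $F_n\to\mathcal V_0H(G)$ are continuous.

This definition gives no formula for the continuous seminorms, and one would like to have one. The natural candidates are again weighted suprema. If $\bar v\le C_nv_n$ for every $n$, then $\|\cdot\|_{\bar v}$ is bounded on the unit ball of each $F_n$ and so is continuous. This leads to the \emph{associated system}
\[
\bar V=\Big\{\bar v\colon G\to[0,\infty)\text{ upper semicontinuous}:\ \sup_G\bar v/v_n<\infty\text{ for every }n\Big\}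
\]
and to the \emph{projective hull}
\[
H\bar V_0(G)=\{f\in H(G):\bar vf\text{ vanishes at infinity on }G\text{ for all }\bar v\in\bar V\},
\]
with the topology given by the seminorms $\|\cdot\|_{\bar v}$, $\bar v\in\bar V$. The space $\mathcal V_0H(G)$ is contained in $H\bar V_0(G)$ with continuous inclusion. We call the topology that $H\bar V_0(G)$ induces on $\mathcal V_0H(G)$ the \emph{$\bar V$-topology}; it is coarser than the inductive limit topology.

\medskip
\noindent\textbf{Problem.} \emph{Is $\mathcal V_0H(G)$ a topological subspace of $H\bar V_0(G)$, that is, does the inductive limit topology coincide with the $\bar V$-topology, for every domain $G\subset\mathbb C^N$ and every decreasing sequence $\mathcal V$ of weights on $G$?}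
\medskip

The problem is posed in \cite{posed}. Positive results are known for certain radial weights on the open unit disc (Bierstedt--Bonet; Bonet--Engli\v{s}--Taskinen), and no counterexample was known. We show that the answer is negative. Below, $(\mathcal V_0H(G))'$ is the dual for the inductive limit topology.

\begin{theorem}\label{thm:explicit}
Let $G=\mathbb C\setminus\mathbb N$ and $w(z)=e^{-4|z|}$. Let $v_n(z)=w(z)\,(4|z-j|)^{1/2}$ if $0<|z-j|<\frac14$ for some $j\in\mathbb N$ with $j<n$, and $v_n(z)=w(z)$ for all other $z\in G$. Then $\mathcal V_0H(G)$ is not a topological subspace of $H\bar V_0(G)$. There is even $u\in(\mathcal V_0H(G))'$ that is not $\bar V$-continuous. Moreover, the $\bar V$-topology on $\mathcal V_0H(G)$ is given by the norm $\|\cdot\|_w$.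
\end{theorem}

\begin{theorem}\label{thm:every}
Let $G\subset\mathbb C^N$, $N\ge1$, be any domain. There is a decreasing sequence $\mathcal V$ of weights on $G$ such that $\mathcal V_0H(G)$ is not a topological subspace of $H\bar V_0(G)$.
\end{theorem}

\begin{theorem}\label{thm:duals}
Let $G\subset\mathbb C$ be a domain and $\hat{\mathbb C}=\mathbb C\cup\{\infty\}$.
\begin{enumerate}
\item[(1)] If $\hat{\mathbb C}\setminus G$ is infinite, there is a decreasing sequence $\mathcal V$ of weights on $G$ such that some $u\in(\mathcal V_0H(G))'$ is not $\bar V$-continuous.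
\item[(2)] If $\hat{\mathbb C}\setminus G$ is finite, then for every decreasing sequence $\mathcal V$ of weights on $G$ all $u\in(\mathcal V_0H(G))'$ are $\bar V$-continuous.
\end{enumerate}
\end{theorem}

Thus on $\mathbb C$, and on $\mathbb C$ minus a finite set, the two topologies always have the same dual, although by Theorem~\ref{thm:every} they may differ. On every other plane domain, such as the disc or the half plane, even the duals may differ.

Two separate mechanisms are at work. The first (Sections \ref{sec:explicit} and \ref{sec:criterion}--\ref{sec:positive}) uses the gap between $O$ and $o$: the $o$-condition forces certain functionals that live at the boundary to vanish on $F_n$, while the seminorms $\|\cdot\|_{\bar v}$ cannot tell $o$ from $O$. It produces a functional, and it needs infinitely many boundary points (Section~\ref{sec:finite}). The second (Section~\ref{sec:every}) uses only the maximum principle, works on every domain, and produces a seminorm.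

\section{Continuous seminorms, and the case of continuous functions}\label{sec:prelim}

For $\bar v\in\bar V$ put $C_n=C_n(\bar v)=\sup_G\bar v/v_n$. Then
\begin{equation}\label{eq:Cn}
\|f\|_{\bar v}\le C_n\|f\|_{v_n}\qquad\text{for every function $f$ on $G$ and every }n.
\end{equation}
Two locally convex topologies coincide exactly when they have the same continuous seminorms, and a linear functional $u$ is continuous exactly when the seminorm $|u|$ is. So the following lemma is all we need to know about the two topologies.

\begin{lemma}\label{lem:seminorms}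
Let $p$ be a seminorm on $\mathcal V_0H(G)$.
\begin{enumerate}
\item[(a)] $p$ is continuous if and only if it is bounded on the unit ball of every $F_n$.
\item[(b)] $p$ is $\bar V$-continuous if and only if $p\le C\|\cdot\|_{\bar v}$ for some $\bar v\in\bar V$ and some $C$.
\item[(c)] If there are $f_i\in\mathcal V_0H(G)$ with $0<\|f_i\|_{v_1}<\infty$ and $p(f_i)\ge i\,\|f_i\|_{v_1}$ for all $i\in\mathbb N$, then $p$ is not $\bar V$-continuous.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The seminorms that are bounded on the unit ball of every $F_n$ define a locally convex topology for which all inclusions are continuous, and each seminorm of any other such topology is among them.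
(b) A $\bar V$-continuous seminorm is bounded by a multiple of $\max_{i\le k}\|\cdot\|_{\bar v_i}=\|\cdot\|_{\bar v}$, where $\bar v=\max_{i\le k}\bar v_i\in\bar V$.
(c) By (b) and \eqref{eq:Cn}, $\bar V$-continuity would give $p(f_i)\le CC_1\|f_i\|_{v_1}$ for all $i$.
\end{proof}

In (c) the functions $f_i$ need not lie in $F_1$; they only have to be $O(U_1)$. Continuity in the inductive limit topology bounds $p$ by $\|\cdot\|_{v_1}$ on $F_1$, whereas $\bar V$-continuity bounds it on the possibly larger space $Hv_1(G)\cap\mathcal V_0H(G)$.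

There are two reasons to expect a positive answer to the Problem. If the sequence is eventually constant, $v_n=v_{n_0}$ for $n\ge n_0$, then $v_{n_0}\in\bar V$ and both topologies are given by the norm $\|\cdot\|_{v_{n_0}}$. And the answer is positive for continuous functions. Let $E_n$ be the space of continuous $f$ on $G$ such that $v_nf$ vanishes at infinity, and $\mathcal V_0C(G)=\operatorname{ind}_nE_n$.

\begin{proposition}\label{prop:continuous}
Every continuous seminorm $p$ on $\mathcal V_0C(G)$ satisfies $p\le2\|\cdot\|_{\bar v}$ for some $\bar v\in\bar V$.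
\end{proposition}

\begin{proof}
Choose $a_n>0$ with $p\le a_n\|\cdot\|_{v_n}$ on $E_n$ and put $\bar v=\inf_n2^na_nv_n$. An infimum of continuous functions is upper semicontinuous, so $\bar v\in\bar V$. Let $\|f\|_{\bar v}\le1$; we show $p(f)\le2$. Suppose first that $f$ has compact support. The open sets $O_n=\{2^na_nv_n|f|<2\}$ cover $G$, so there are finitely many continuous $\phi_n\colon G\to[0,1]$ supported in $O_n$ with $\sum_n\phi_n=1$ on $\operatorname{supp}f$. Then $p(f)\le\sum_na_n\|\phi_nf\|_{v_n}\le\sum_n2^{1-n}\le2$. A general $f\in E_n$ is, by the $o$-condition, the limit in $E_n$ of functions $\psi f$ with $\psi\in C_c(G)$, $0\le\psi\le1$, and $\|\psi f\|_{\bar v}\le1$.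
\end{proof}

Both steps of this proof multiply $f$ by functions that are not holomorphic. The Problem asks whether this can always be repaired.

One piece of notation is used throughout. Let $\varrho(z)=1+|z|+1/\operatorname{dist}(z,\partial G)$, the last term being omitted if $G=\mathbb C^N$, and let $K_m=\{\varrho\le m\}$ for $m=0,1,2,\dots$. The function $\varrho\colon G\to[1,\infty)$ is continuous, all its sublevel sets are compact subsets of $G$, $K_0=\emptyset$, $K_m\subset\operatorname{int}K_{m+1}$, and every compact subset of $G$ lies in some $K_m$. A sequence of sets \emph{leaves every compact set} if each compact subset of $G$ meets only finitely many of them.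

\section{The example on $\mathbb C\setminus\mathbb N$}\label{sec:explicit}

Consider a single puncture $j$ of the domain and a function $f$ holomorphic near it. If the weight is bounded below near $j$, the $O$-condition says that $f$ extends holomorphically to $j$, and the $o$-condition says that in addition $f(j)=0$. If the weight is comparable to $|z-j|^{1/2}$, the $o$-condition still excludes a pole but leaves the value $f(j)$ free. By the maximum principle the change of the weight inside a small disc changes the norm only by a bounded factor. So passing from the first weight to the second adds one dimension to the $o$-space without really changing the norm. With finitely many punctures this process ends after finitely many steps and the sequence is eventually constant. In Theorem~\ref{thm:explicit} the punctures are released one after another and the process never ends.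

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
The factor $(4|z-j|)^{1/2}$ is at most $1$ for $|z-j|\le\frac14$ and equals $1$ on the circle $|z-j|=\frac14$. So the $v_n$ are continuous, strictly positive and decreasing in $n$, and $v_1=w$.

\emph{The steps.} We claim that
\begin{equation}\label{eq:steps}
F_n=\{f\text{ entire}:\ w(z)f(z)\to0\text{ as }|z|\to\infty,\ f(j)=0\text{ for all }j\ge n\}.
\end{equation}
Let $f\in F_n$. A compact subset of $G$ misses a neighborhood of each $j\in\mathbb N$, so $v_nf\to0$ as $z\to j$. For $j\ge n$ this gives $f\to0$, so $j$ is a removable singularity and $f(j)=0$. For $j<n$ it gives $|z-j|^{1/2}f\to0$, hence $(z-j)f\to0$, and $j$ is removable. Since $v_n=w$ outside finitely many discs, $wf\to0$ at $\infty$. Conversely, let $f$ belong to the right side of \eqref{eq:steps}. Then $v_n|f|$ extends continuously to $\mathbb C$ with value $0$ on $\mathbb N$ and tends to $0$ at $\infty$. So $\{v_n|f|\ge\varepsilon\}$ is a compact subset of $\mathbb C$ that misses $\mathbb N$, hence a compact subset of $G$.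

\emph{The functional.} Let
\[
f_j(z)=\frac{\sin\pi(z-j)}{\pi(z-j)}=(-1)^j\frac{\sin\pi z}{\pi(z-j)} .
\]
This entire function has $f_j(j)=1$ and $f_j(k)=0$ for $k\in\mathbb N\setminus\{j\}$. Since $|\sin\pi z|\le e^{\pi|z|}$, we have $w|f_j|\le e^{(\pi-4)|z|}$ for $|z-j|\ge1$. Hence $f_j\in F_{j+1}$ and $0<\|f_j\|_{v_1}<\infty$. Define
\[
u(f)=\sum_{j\in\mathbb N}j\,\|f_j\|_{v_1}\,f(j),\qquad f\in\mathcal V_0H(G).
\]
On $F_n$ only the terms with $j<n$ are nonzero. Since $v_n=w$ on the circle $|z-j|=\frac14$, the maximum principle gives $|f(j)|\le\|f\|_{v_n}/\min_{|z-j|=1/4}w$. So $u$ is bounded on the unit ball of each $F_n$, and $u\in(\mathcal V_0H(G))'$ by Lemma~\ref{lem:seminorms}(a). But $u(f_j)=j\|f_j\|_{v_1}$, so $u$ is not $\bar V$-continuous by Lemma~\ref{lem:seminorms}(c). In particular the two topologies differ.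

\emph{The $\bar V$-topology.} By \eqref{eq:steps}, $\|f\|_w<\infty$ for all $f\in\mathcal V_0H(G)$, and \eqref{eq:Cn} gives $\|\cdot\|_{\bar v}\le C_1\|\cdot\|_w$ for every $\bar v\in\bar V$. The weight $w$ itself is not in $\bar V$, since $w/v_2$ is unbounded near $1$. Let instead $\bar v_0=w$ on the closed set $\{z:|z-j|\ge\frac14\text{ for all }j\in\mathbb N\}$ and $\bar v_0=0$ elsewhere. It is upper semicontinuous and $\bar v_0\le v_n$ for all $n$, so $\bar v_0\in\bar V$. If $|z-j|<\frac14$, the maximum principle gives $z'$ with $|z'-j|=\frac14$ and $|f(z)|\le|f(z')|$; as $|z-z'|\le\frac12$, we have $w(z)\le e^2w(z')$. Hence $\|f\|_w\le e^2\|f\|_{\bar v_0}$, and $\|\cdot\|_w$ is $\bar V$-continuous.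
\end{proof}

\begin{remark}
On $\mathcal V_0H(G)$ we have $e^{-2}\|f\|_w\le\|f\|_{\bar v_0}\le\|f\|_{v_n}\le\|f\|_w$, and $F_{n+1}=F_n\oplus\mathbb Cf_n$ because $f-f(n)f_n\in F_n$ for $f\in F_{n+1}$. So all steps carry one norm, up to equivalence, each has codimension one in the next, and the inductive limit topology allows an arbitrary value of a functional on each new direction $f_n$.
\end{remark}

\section{A counterexample on every domain}\label{sec:every}

By Theorem~\ref{thm:duals}(2), no functional can separate the two topologies when $G=\mathbb C$, so a different idea is needed. Take a small ball in $G$ with center $x$ and boundary sphere $\Sigma$, two integers $m,s\ge1$, and suppose the bounds $U_n$ behave as follows: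
\[
\begin{array}{c|cc}
 & \text{at } x & \text{on }\Sigma\\ \hline
n\le m & U_n=2 & U_n=1/m\\
n>m & U_n=2 & U_n\ge s
\end{array}
\]
A holomorphic $f$ with $|f|\le U_n$ satisfies $m|f(x)|\le1$ if $n\le m$, by the maximum principle, and $m|f(x)|\le2m\le2n$ if $n>m$, by the bound at the center. So $m|f(x)|\le2n$ on the unit ball of $F_n$, \emph{with a bound that depends neither on $m$ nor on $s$}. A weight $\bar v\in\bar V$ is constrained pointwise: $\bar v(x)\le C_1/2$, and $\bar v\le C_{m+1}/s$ on $\Sigma$. If $s$ is larger than $C_{m+1}$, a function of size about $1$ on the ball has $\bar v$-seminorm about $C_1$ there, while $m|f(x)|$ is about $m$. One ball proves nothing, since $C_{m+1}$ can be much larger than $s$. But the single constant $C_{m+1}$ has to serve for all balls with the same $m$, so we use one ball for every pair $(m,s)$. What remains is to find holomorphic test functions that are about $1$ on one ball and very small on the others, and to define $U_n$ elsewhere so that these functions lie in the space with controlled seminorms.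

We use the \emph{Weierstrass product theorem}: if $\Omega\subset\mathbb C$ is open and $Z\subset\Omega$ has no accumulation point in $\Omega$, there is a holomorphic function on $\Omega$ with simple zeros exactly at the points of $Z$.

\begin{proof}[Proof of Theorem~\ref{thm:every}]
\emph{Test functions.} There is an unbounded $h\in H(G)$. If $G$ is unbounded, one of the coordinates is unbounded. If $G$ is bounded, let $\zeta\in\overline G$ maximize $\operatorname{Re}z_1$ over $\overline G$; since $G$ is open, $\operatorname{Re}z_1<\operatorname{Re}\zeta_1$ on $G$, and $h=1/(z_1-\zeta_1)$ is holomorphic on $G$ and unbounded near $\zeta$. Choose $x_l\in G$ such that $a_l=h(x_l)$ satisfies $|a_1|\ge2$ and $|a_{l+1}|\ge|a_l|+2$. Let $P$ be entire with simple zeros exactly at the $a_l$, and put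
\[
\varphi_l(\lambda)=\frac{P(\lambda)}{P'(a_l)(\lambda-a_l)}\Big(\frac{\lambda}{a_l}\Big)^{k_l},\qquad f_l=\varphi_l\circ h\in H(G).
\]
On the disc $|\lambda|\le|a_l|-1$ we have $|\lambda/a_l|\le1-1/|a_l|<1$, so we can take $k_l$ so large that $|\varphi_l|\le2^{-l}$ there. Then $f_l(x_l)=1$ and $f_l(x_{l'})=0$ for $l'\ne l$. Since $h$ is bounded on each compact set, $S=\sum_l|f_l|$ converges locally uniformly; so $S$ is continuous, and $S(x_l)=1$.

\emph{Balls.} Let $l\mapsto(m_l,s_l)$ be a bijection of $\mathbb N$ onto $\mathbb N^2$. The function $\sum_{l'\ne l}|f_{l'}|$ is continuous and vanishes at $x_l$. So there is $r_l>0$ such that the closed ball $B_l$ of radius $2r_l$ about $x_l$ lies in $G$ and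
\begin{equation}\label{eq:balls}
|h-a_l|<\tfrac12,\qquad|f_l|\le2,\qquad\sum_{l'\ne l}|f_{l'}|\le\frac1{l\,m_l}\qquad\text{on }B_l.
\end{equation}
The first condition shows that the $B_l$ are disjoint and leave every compact set. Let $\Sigma_l$ be the sphere $|z-x_l|=r_l$ and $A_l$ the shell $\frac34r_l\le|z-x_l|\le\frac54r_l$. On $B_l$, with $t=|z-x_l|/r_l\in[0,2]$, put
\[
\beta_l=\max(0,1-4|t-1|),\qquad\chi_l=\min\big(1,\max(0,2-4|t-1|)\big),\qquad\kappa=t/2,
\]
and put $\kappa=1$ off $\bigcup_lB_l$. Thus $\beta_l=1$ on $\Sigma_l$ and $\beta_l=0$ off $A_l$; $\chi_l=1$ on $A_l$; both vanish at $x_l$ and on $\partial B_l$; and $\kappa$ is continuous on $G$ with $\kappa(x_l)=0$.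

\emph{Weights.} Let $W=(1+S)(1+\kappa\varrho)\ge1$. The factor $1+S$ will bound the test functions and the factor $1+\kappa\varrho$ will turn this bound into an $o$-condition away from the balls. Put $U_n=W$ off $\bigcup_lB_l$, and on $B_l$
\[
U_n=(1-\beta_l)W+\frac{\beta_l}{m_l}+\begin{cases}0,&n\le m_l,\\ s_l\chi_l,&n>m_l.\end{cases}
\]
On $\partial B_l$ this equals $W$, and the family $(B_l)$ is locally finite, so $U_n$ is continuous. It increases with $n$. Since $W\ge1\ge1/m_l$ and $W(x_l)=2$, we read off:
\begin{enumerate}
\item[(U1)] $U_n\ge1/m_l$ on $B_l$, and $U_n\ge W$ off $\bigcup_lA_l$;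
\item[(U2)] $U_n(x_l)=2$; $U_n=1/m_l$ on $\Sigma_l$ if $n\le m_l$; $U_n\ge s_l$ on $A_l$ if $n>m_l$.
\end{enumerate}
So $v_n=1/U_n$ is a decreasing sequence of weights.

\emph{$f_i\in F_1$ for all $i$.} Off $\bigcup_lB_l$ we have $|f_i|/U_1\le S/W\le1/\varrho$. On $B_l$ with $l\ne i$, \eqref{eq:balls} and (U1) give $|f_i|/U_1\le1/l$. Hence $\{v_1|f_i|\ge\varepsilon\}$ is contained in the compact set $\{\varrho\le1/\varepsilon\}\cup B_i\cup\bigcup_{l\le1/\varepsilon}B_l$.

\emph{A continuous seminorm.} Let $p(f)=\sup_lm_l|f(x_l)|$ and let $f\in F_n$ with $|f|\le U_n$. If $n\le m_l$, the maximum principle on the disc $\{x_l+\lambda e_1:|\lambda|\le r_l\}$, whose boundary lies on $\Sigma_l$, gives $m_l|f(x_l)|\le1$. If $n>m_l$, then $m_l|f(x_l)|\le2m_l\le2n$. So $p\le2n$ on the unit ball of $F_n$, and $p$ is a continuous seminorm on $\mathcal V_0H(G)$ by Lemma~\ref{lem:seminorms}(a).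

\emph{$p$ is not $\bar V$-continuous.} Let $\bar v\in\bar V$ and $m\in\mathbb N$. Choose $s\ge2C_{m+1}$ and let $l$ be the index with $(m_l,s_l)=(m,s)$. We estimate $\bar v|f_l|$ on three sets. Off $\bigcup_{l'}A_{l'}$, $\bar v|f_l|\le C_1|f_l|/U_1\le C_1S/W\le C_1$. On $A_{l'}$ with $l'\ne l$, $|f_l|\le1/m_{l'}\le U_1$, so $\bar v|f_l|\le C_1$. On $A_l$, $|f_l|\le2$ and $U_{m+1}\ge s$, so $\bar v|f_l|\le2C_{m+1}/s\le1$. Therefore $\|f_l\|_{\bar v}\le\max(C_1,1)$, while $p(f_l)=m$. Since $m$ is arbitrary, no estimate $p\le C\|\cdot\|_{\bar v}$ holds, and Lemma~\ref{lem:seminorms}(b) completes the proof.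
\end{proof}

\begin{remark}
Each functional $f\mapsto m_lf(x_l)$ is $\bar V$-continuous, because the function equal to $m_l$ at $x_l$ and $0$ elsewhere belongs to $\bar V$. What fails is uniformity: the functionals are equicontinuous for the inductive limit topology but not for the $\bar V$-topology.
\end{remark}

\section{Functionals that live at the boundary}\label{sec:criterion}

From now on $G\subset\mathbb C$. We write $D(c,s)$ for the open disc, $dA$ for area measure, and $\partial=\frac12(\partial_x-i\partial_y)$, $\bar\partial=\frac12(\partial_x+i\partial_y)$. For real $\chi$ we have $\bar\partial\chi=\overline{\partial\chi}$ and $|\partial\chi|=|\bar\partial\chi|=\frac12|\nabla\chi|$, and $\partial\chi$ is holomorphic where $\chi$ is harmonic.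

\subsection*{Standard facts}
A \emph{complex Radon measure} on $G$ is a measure $\nu=\phi\,|\nu|$, where $|\nu|$ is a positive Borel measure that is finite on compact sets, but not necessarily finite, and $\phi$ is a Borel function with $|\phi|=1$. By the Riesz representation theorem the dual of $C_0(G)$, the continuous functions vanishing at infinity, is the space of finite ones, normed by $|\nu|(G)$. Let $\Omega\subset\mathbb C$ be open.
\begin{enumerate}
\item[(F1)] (Cauchy--Pompeiu.) If $F$ is meromorphic on $\Omega$ with at most simple poles and $\varphi\in C_c^\infty(\Omega)$, then $\int F\,\bar\partial\varphi\,dA=-\pi\sum_a\varphi(a)\operatorname{Res}_aF$. In particular the integral is $0$ if $F$ is holomorphic. If $\kappa\in C_c^\infty(\mathbb C)$, then $z\mapsto\frac1\pi\int\frac{\kappa(\zeta)}{z-\zeta}\,dA(\zeta)$ is smooth on $\mathbb C$ and its $\bar\partial$-derivative is $\kappa$.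
\item[(F2)] (Weyl's lemma.) If $F\in L^1_{\mathrm{loc}}(\Omega)$ and $\int F\,\bar\partial\varphi\,dA=0$ for all $\varphi\in C_c^\infty(\Omega)$, then $F$ agrees almost everywhere with a holomorphic function.
\item[(F3)] For all $z,c\in\mathbb C$ and $s>0$, $\int_{D(c,s)}|z-\zeta|^{-1}\,dA(\zeta)\le2\pi s$. Indeed, the integrand is at most $1/s$ on $D(c,s)\setminus D(z,s)$ and at least $1/s$ on $D(z,s)\setminus D(c,s)$, a set of the same area, so the integral is largest for $c=z$.
\item[(F4)] For each disc $D(c,s)$ there is a \emph{standard cut-off} $\chi\in C_c^\infty(D(c,2s))$ with $0\le\chi\le1$, $\chi=1$ on $D(c,s)$ and $|\nabla\chi|\le3/s$. Since $\bar\partial\chi$ is supported in an annulus of area $3\pi s^2$, we have $\int|\bar\partial\chi|\,dA\le15s$ and $\|\bar\partial\chi\|_{L^2}\le5$.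
\item[(F5)] Every infinite set $E\subset\mathbb C$ contains distinct points $b_j$, $j\in\mathbb N$, with $d_j=\inf_{i\ne j}|b_i-b_j|>0$: take a sequence in $E$ converging in $\hat{\mathbb C}$ to a point different from all its terms. Discs $D(b_j,R_j)$ with $R_j<d_j/3$ have pairwise disjoint closures.
\end{enumerate}

\subsection*{The criterion}
Look again at Section~\ref{sec:explicit}. Let $\sigma_{jk}$ be normalized arc length on the circle $|z-j|=2^{-k-1}$. For $f\in H(\mathbb C\setminus\mathbb N)$ the integral $\int f\,d\sigma_{jk}$ is the constant term of the Laurent series at $j$. It does not depend on $k$, while the circles leave every compact subset of $G$. If $\int U_n\,d\sigma_{jk}$ stays bounded as $k\to\infty$, the $o$-condition forces this functional to vanish on $F_n$; in the example this happens for $n\le j$. The functions $f_i$ satisfy $\int|f_i|\,d\sigma_{jk}\to|f_i(j)|$, which is $1$ for $i=j$ and $0$ otherwise. The next lemma says that these properties alone allow one to \emph{build} the weights.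

\begin{lemma}\label{lem:criterion}
Let $f_i\in H(G)$ and let $\mu_j,\sigma_{jk}$ be complex Radon measures on $G$ $(i,j,k\in\mathbb N)$ such that
\begin{enumerate}
\item[(i)] each $\sigma_{jk}$ has compact support, and for each $j$ the sets $\operatorname{supp}\sigma_{jk}$, $k\in\mathbb N$, leave every compact set;
\item[(ii)] $\int|f_i|\,d|\mu_j|<\infty$ for all $i,j$;
\item[(iii)] $\lim_k\int f\,d\sigma_{jk}=\int f\,d\mu_j$ for all $f\in H(G)$ with $\int|f|\,d|\mu_j|<\infty$;
\item[(iv)] $\sup_k\int|f_j|\,d|\sigma_{jk}|<\infty$, and $\lim_k\int|f_i|\,d|\sigma_{jk}|=0$ for $i\ne j$;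
\item[(v)] $\int f_j\,d\mu_j\ne0$.
\end{enumerate}
Then there are a decreasing sequence $\mathcal V$ of weights on $G$ and $u\in(\mathcal V_0H(G))'$ that is not $\bar V$-continuous.
\end{lemma}

\begin{proof}
We want all $f_i$ to be $O(U_1)$ and $f_i$ to be $o(U_n)$ for $n>i$, with $U_n$ small enough to be integrable against the given measures. So we set
\[
U_n=\omega+\sum_{i\in\mathbb N}c_i|f_i|+\Phi\sum_{i<n}|f_i|,
\]
with small constants $c_i$, a small positive function $\omega$ and a slowly growing function $\Phi$, chosen as follows.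

\emph{The constants.} By (i), (ii) and (iv), $N_{ij}=\int|f_i|\,d|\mu_j|+\sup_k\int|f_i|\,d|\sigma_{jk}|$ is finite for all $i,j$. Choose $c_i>0$ with $c_i|f_i|\le2^{-i}$ on $K_i$ and $c_iN_{ij}\le2^{-i}$ for $j\le i$. Then $\sum_ic_i|f_i|$ converges locally uniformly and $\sum_ic_iN_{ij}<\infty$ for each $j$.

\emph{The function $\omega$.} By (i), $\lambda_j=|\mu_j|+\sum_k|\sigma_{jk}|$ is finite on compact sets. The numbers $\varepsilon_m=2^{-m}\big(1+\sum_{j\le m}\lambda_j(K_m)\big)^{-1}$ decrease. Let $\varepsilon\colon[0,\infty)\to(0,\infty)$ be piecewise linear with $\varepsilon(m-1)=\varepsilon_m$, and $\omega=\varepsilon\circ\varrho$. Then $\omega\le\varepsilon_m$ on $K_m\setminus K_{m-1}$, so $\int\omega\,d\lambda_j\le\varepsilon_1\lambda_j(K_j)+\sum_{m>j}2^{-m}<\infty$.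

\emph{The function $\Phi$.} Choose integers $s_1<s_2<\cdots$ such that for all $i,j\le m$
\[
\int_{G\setminus K_{s_m}}|f_i|\,d|\mu_j|\le2^{-m},\qquad\text{and}\qquad\sup_k\int_{G\setminus K_{s_m}}|f_i|\,d|\sigma_{jk}|\le2^{-m}\ \text{ if }i\ne j.
\]
The first condition holds for large $s_m$ by (ii). In the second, all but finitely many $k$ are covered by (iv), and for the others we let $K_{s_m}$ contain $\operatorname{supp}\sigma_{jk}$. Put $\Phi=1+\sum_m\min(1,\max(0,\varrho-s_m))$. The $m$th term vanishes on $K_{s_m}$ and equals $1$ off $K_{s_m+1}$, so $\Phi$ is continuous and $1/\Phi$ vanishes at infinity on $G$. Splitting the sum at $m=\max(i,j)$, we see that $\int\Phi|f_i|\,d|\mu_j|$ and, for $i\ne j$, $\sup_k\int\Phi|f_i|\,d|\sigma_{jk}|$ are at most $\max(i,j)N_{ij}+1$.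

\emph{The functional.} The functions $v_n=1/U_n$ form a decreasing sequence of weights. We have $\|f_i\|_{v_1}\le1/c_i$, and $v_{i+1}|f_i|\le1/\Phi$, so $f_i\in F_{i+1}$; also $f_i\ne0$ by (v). By construction $\int U_n\,d|\mu_j|<\infty$ for all $n,j$, so $u_j(f)=\int f\,d\mu_j$ is defined and bounded on the unit ball of every $F_n$. For $n\le j$ the index $i=j$ does not occur in the last sum defining $U_n$, so $B_{nj}=\sup_k\int U_n\,d|\sigma_{jk}|<\infty$. For such $n$ and $f\in F_n$, (iii), (i) and the $o$-condition give
\[
|u_j(f)|=\lim_k\Big|\int f\,d\sigma_{jk}\Big|\le B_{nj}\,\limsup_k\ \sup_{\operatorname{supp}\sigma_{jk}}v_n|f|=0 .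
\]
Hence for any scalars $a_j$ the series $u=\sum_ja_ju_j$ reduces to $\sum_{j<n}a_ju_j$ on $F_n$ and defines an element of $(\mathcal V_0H(G))'$. Since $f_i\in F_{i+1}$, $u(f_i)=\sum_{j\le i}a_ju_j(f_i)$, and $u_i(f_i)\ne0$ by (v). Choose $a_1,a_2,\dots$ recursively so that $u(f_i)=i\|f_i\|_{v_1}$, and apply Lemma~\ref{lem:seminorms}(c).
\end{proof}

To prove Theorem~\ref{thm:duals}(1) we produce such data when the closed set $B=\mathbb C\setminus G$ is infinite. The construction depends on the one-dimensional Hausdorff measure $\mathcal H^1(B)$. Recall that $\mathcal H^1(E)=0$ if and only if for every $\eta>0$ the set $E$ can be covered by countably many sets whose diameters have sum less than $\eta$. This property passes to Lipschitz images, and for subsets of $\mathbb R$ it means Lebesgue measure zero.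

\section{Complements of zero length}\label{sec:zero}

Assume that $B$ is infinite and $\mathcal H^1(B)=0$. If $B$ has infinitely many isolated points $b_j$, we may take $f_i=1/(z-b_i)$ and let $\sigma_{jk}$ be $dz/(2\pi i)$ on circles shrinking to $b_j$: the functional is the residue at $b_j$, $\int|f_j|\,d|\sigma_{jk}|=1$, and $\int|f_i|\,d|\sigma_{jk}|\to0$ for $i\ne j$ because the lengths tend to $0$. In general the circle must be replaced by a contour that encloses a fixed portion of $B$, has small length, and still has bounded integral against $1/|z-b_j|$. Zero length makes this possible. To avoid contours we use $\bar\partial$ of a cut-off function instead.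

Choose $b_j\in B$ and discs $\Delta_j=D(b_j,R_j)$ as in (F5). The set $\{|z-b_j|:z\in B\}$ is a Lipschitz image of $B$, hence a null set, so we may choose $R_j$ with $\partial\Delta_j\cap B=\emptyset$. Then $B_j=B\cap\Delta_j$ is compact. Let $f_i=1/(z-b_i)\in H(G)$ and fix $\rho_{jk}\downarrow0$ as $k\to\infty$ with $2\rho_{jk}<\operatorname{dist}(B_j,\partial\Delta_j)$.

Fix $j,k$ and write $\rho=\rho_{jk}$. The compact set $E=B_j\setminus D(b_j,\rho)$ can be covered by finitely many discs $D(c_l,s_l)$, $l\ge1$, with $c_l\in E$ and $\sum_ls_l\le\rho/8$: cover $E$ by sets $E_l$ meeting $E$ with $\sum_l\operatorname{diam}E_l<\rho/16$, take $c_l\in E_l\cap E$ and $s_l=\operatorname{diam}E_l+2^{-l}\rho/16$, and pass to a finite subcover. Let $\chi_0$ and $\chi_l$ be standard cut-offs for $D(b_j,\rho)$ and $D(c_l,s_l)$, and put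
\[
\eta_{jk}=1-\prod_{l\ge0}(1-\chi_l).
\]
Then $\eta_{jk}=1$ near $B_j$, its support lies in the $2\rho$-neighborhood of $B_j$ and hence in $\Delta_j$, and $|\bar\partial\eta_{jk}|\le\sum_{l\ge0}|\bar\partial\chi_l|$ because all factors lie in $[0,1]$. We have $|z-b_j|\ge\rho$ where $\bar\partial\chi_0\ne0$, and $|z-b_j|\ge\rho-2s_l\ge\rho/2$ on $D(c_l,2s_l)$. By (F4),
\begin{equation}\label{eq:zero}
\int|\bar\partial\eta_{jk}|\,dA\le15\Big(\rho+\sum_ls_l\Big)\le30\rho_{jk},\qquad\int\frac{|\bar\partial\eta_{jk}|}{|z-b_j|}\,dA\le15+\frac{30}{\rho}\sum_ls_l\le30 .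
\end{equation}

Put $\sigma_{jk}=-\frac1\pi\bar\partial\eta_{jk}\,dA$ and $\mu_j=\sigma_{j1}$. The support of $\sigma_{jk}$ is a compact subset of $\Delta_j\setminus B_j\subset G$ within distance $2\rho_{jk}$ of $B$; this gives (i) and (ii). The function $\eta_{jk}-\eta_{j1}$ vanishes near $B_j$, so it lies in $C_c^\infty(G)$, and (F1) gives $\int f\,d\sigma_{jk}=\int f\,d\mu_j$ for all $f\in H(G)$, which is (iii). For $i\ne j$ the function $f_i$ is bounded on $\Delta_j$, so (iv) follows from the two estimates \eqref{eq:zero}. Finally, (F1) on $\Omega=\mathbb C$ gives $\int f_j\,d\mu_j=\eta_{j1}(b_j)=1$, which is (v). Lemma~\ref{lem:criterion} proves Theorem~\ref{thm:duals}(1) when $\mathcal H^1(B)=0$.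

\section{Complements of positive length}\label{sec:positive}

Assume now that $\mathcal H^1(B)>0$.

\subsection*{The unit disc as a guide}
Let $G=\mathbb D$. There is no short contour around a piece of the boundary, so we use contours that run along it. Let $\theta_k\in C_c^\infty(\mathbb D)$ be cut-offs with $0\le\theta_k\le1$ that equal $1$ on larger and larger discs, and let $\tilde\eta_j\ge0$ be bumps supported in disjoint small discs centered on the unit circle. For $f\in H(\mathbb D)$, (F1) applied to $\tilde\eta_j\theta_k$ gives $\int f\tilde\eta_j\,\bar\partial\theta_k\,dA=-\int\theta_kf\,\bar\partial\tilde\eta_j\,dA$. So the measures $\tilde\eta_j\bar\partial\theta_k\,dA$ and $-\bar\partial\tilde\eta_j\,dA$ satisfy (i) and (iii). The same identity with the function $-1/(2z)=\partial\log(1/|z|)$ and a bump $\eta$ vanishing near $0$ gives, by Stokes' formula,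
\[
\lim_k\int\eta\cdot\frac{-1}{2z}\,\bar\partial\theta_k\,dA=\frac12\int_{\mathbb D}\bar\partial\Big(\frac\eta z\Big)dA=\frac1{4i}\oint_{|z|=1}\eta\,\frac{dz}z=\frac14\int_0^{2\pi}\eta(e^{i\vartheta})\,d\vartheta .
\]
So the functions $-\eta_i/(2z)$, with $\eta_i$ a smaller bump, are the natural candidates for (iv) and (v), but they are not holomorphic.

No holomorphic function can replace them for these measures. Suppose $f\in H(\mathbb D)$ satisfies $\int|f||\bar\partial\tilde\eta_j|\,dA<\infty$ and $\int|f|\tilde\eta_j|\bar\partial\theta_k|\,dA\to0$, where $\tilde\eta_j$ is not identically zero on the circle. Some point of the circle has $\tilde\eta_j>0$ and $\nabla\tilde\eta_j\ne0$. In a small disc $D$ about it, $f\in L^1(D\cap\mathbb D)$ and $\int_{\mathbb D}f\,\bar\partial\varphi\,dA=-\lim_k\int f\varphi\,\bar\partial\theta_k\,dA=0$ for $\varphi\in C_c^\infty(D)$. By (F2), $f$ extended by $0$ is holomorphic in $D$, so $f=0$.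

The way out is that a \emph{meromorphic} function can be localized in this sense. We replace the continuous distribution $\bar\partial q$ of a smooth function $q$ by point masses, that is, by simple poles, and then clear all poles with one holomorphic factor $\Psi$, putting $1/\Psi$ into the measures. For a general domain the role of $\log(1/|z|)$ is played by the Green function, and the $\theta_k$ are built from its level sets.

\subsection*{The Green function and the cut-offs}
Let $\Omega$ be a bounded domain with smooth boundary and $z_0\in\Omega$. The \emph{Green function} $g_\Omega$ with pole $z_0$ is positive on $\Omega\setminus\{z_0\}$, smooth on $\overline\Omega\setminus\{z_0\}$, zero on $\partial\Omega$, and $g_\Omega-\log\frac1{|z-z_0|}$ extends harmonically to $\Omega$. With $\nu$ the outer normal, every $d$ harmonic in $\Omega$ and smooth on $\overline\Omega$ satisfies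
\begin{equation}\label{eq:repr}
d(z_0)=-\frac1{2\pi}\oint_{\partial\Omega}d\,\partial_\nu g_\Omega\,ds .
\end{equation}
We also use Green's identity $\int_\Omega\nabla a\cdot\nabla b\,dA=\oint_{\partial\Omega}a\,\partial_\nu b\,ds$ for $a,b$ smooth on the closure of a smoothly bounded open set and $b$ harmonic.

\begin{lemma}\label{lem:green}
Fix $z_0\in G$. There are a holomorphic function $\Gamma$ on $G\setminus\{z_0\}$, functions $\theta_k\in C_c^\infty(G)$ with $0\le\theta_k\le1$, and measurable functions $P_k\ge0$ on $G$ such that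
\begin{enumerate}
\item[(a)] $\Gamma+\frac1{2(z-z_0)}$ is holomorphic at $z_0$, and $\Gamma\in L^2(G\setminus D(z_0,r))$ for every $r>0$;
\item[(b)] on every compact subset of $G$, $\theta_k=1$ for large $k$; hence the sets $T_k=\operatorname{supp}\bar\partial\theta_k$ leave every compact set;
\item[(c)] $\int P_k\,dA=\frac\pi2$ and $\int|\Gamma\,\bar\partial\theta_k-P_k|\,dA\to0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\Omega_n$ be bounded domains with smooth boundary, $z_0\in\Omega_1$, $\overline{\Omega_n}\subset\Omega_{n+1}$, $\bigcup_n\Omega_n=G$. Let $g_n$ be the Green function of $\Omega_n$ with pole $z_0$, extended by $0$ to $G$, and let $\gamma_n$ be the value of $g_n-\log\frac1{|z-z_0|}$ at $z_0$. The function $g_{n+1}-g_n$ is harmonic in $\Omega_n$ and nonnegative on $\partial\Omega_n$, so $g_n\le g_{n+1}$ and $\gamma_n\le\gamma_{n+1}$.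

\emph{The $\gamma_n$ are bounded.} This is the only place where $\mathcal H^1(B)>0$ is used; for $G=\mathbb C$, $z_0=0$, $\Omega_n=D(0,n)$ one has $\gamma_n=\log n$. By Frostman's lemma \cite[Theorem~8.8]{Mattila} there are a compact set $K\subset B$, a probability measure $\lambda$ on $K$ and a constant $C_0$ with $\lambda(D(z,r))\le C_0r$ for all $z,r$. Hence
\[
\int\log^+\frac1{|z-\zeta|}\,d\lambda(\zeta)=\int_0^1\lambda(D(z,r))\,\frac{dr}r\le C_0\qquad(z\in\mathbb C).
\]
Let $s(z)=\int\log\frac{|z-\zeta|}{|z-z_0|}\,d\lambda(\zeta)$. The function $s-\log\frac1{|z-z_0|}$ is harmonic on $G$. Moreover $s\ge-C_0-\log|z-z_0|$, and $s\to0$ at $\infty$, so $s\ge-C'$ on $G\setminus\{z_0\}$ for some $C'$. Then $s+C'-g_n$ is harmonic in $\Omega_n$ and nonnegative on $\partial\Omega_n$, hence nonnegative at $z_0$, which bounds $\gamma_n$ from above independently of $n$.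

Let $\gamma=\lim\gamma_n$. By Harnack's theorem the increasing harmonic functions $g_n-\log\frac1{|z-z_0|}$ converge locally uniformly on $G$, together with their derivatives, to a harmonic function, which we write as $g-\log\frac1{|z-z_0|}$. Put $\Gamma=\partial g$. Since $\partial\log\frac1{|z-z_0|}=-\frac1{2(z-z_0)}$, the first part of (a) holds.

\emph{An energy estimate.} Let $m>n$ and $d=g_m-g_n$; gradients are taken off the null set $\partial\Omega_n$. In $\Omega_n$, $d$ is harmonic with boundary values $g_m$; in $\Omega_m\setminus\overline{\Omega_n}$, $d=g_m$, which vanishes on $\partial\Omega_m$. With $\nu$ the outer normal of $\Omega_n$, Green's identity on the two sets and \eqref{eq:repr} give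
\begin{align*}
\int_{\Omega_m}|\nabla d|^2\,dA&=\oint_{\partial\Omega_n}g_m(\partial_\nu g_m-\partial_\nu g_n)\,ds-\oint_{\partial\Omega_n}g_m\,\partial_\nu g_m\,ds\\
&=-\oint_{\partial\Omega_n}d\,\partial_\nu g_n\,ds=2\pi d(z_0)=2\pi(\gamma_m-\gamma_n).
\end{align*}
Letting $m\to\infty$, Fatou's lemma gives
\begin{equation}\label{eq:energy}
\int_G|\Gamma-\partial g_n|^2\,dA\le\frac\pi2(\gamma-\gamma_n).
\end{equation}
As $\partial g_1$ is bounded on $\Omega_1\setminus D(z_0,r)$ and zero off $\overline{\Omega_1}$, the second part of (a) follows.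

\emph{The cut-offs.} Passing to a subsequence of $(\Omega_n)$ we may assume $\gamma-\gamma_k\le t_k^2$, where $t_k=2^{-k}$. Let $\phi\in C^\infty(\mathbb R)$ with $\phi=0$ on $(-\infty,1]$, $\phi=1$ on $[2,\infty)$, $0\le\phi'\le2$, and let $\phi_k(x)=\phi(x/t_k)$, so that $0\le\phi_k'\le2/t_k$. Put
\[
\theta_k=\phi_k(g_k),\qquad P_k=\phi_k'(g_k)|\partial g_k|^2 ,
\]
with $\theta_k(z_0)=1$. The function $\theta_k$ equals $1$ near $z_0$ and is supported in $\{g_k\ge t_k\}$, a compact subset of $\Omega_k$, so $\theta_k\in C_c^\infty(G)$. A compact set $L\subset G$ lies in some $\Omega_n$, and $g_k\ge g_n\ge c>0$ on $L$ for $k\ge n$; so $\theta_k=1$ on $L$ once also $2t_k\le c$. Applying this to $L=K_{m+1}$ gives $T_k\cap K_m=\emptyset$ for large $k$. This is (b).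

The function $a=\theta_k-1$ vanishes near $z_0$, equals $-1$ on $\partial\Omega_k$, and has $\nabla a=\phi_k'(g_k)\nabla g_k$. Green's identity on $\Omega_k$ minus a small disc about $z_0$, and \eqref{eq:repr} with $d=1$, give $\int\phi_k'(g_k)|\nabla g_k|^2\,dA=-\oint\partial_\nu g_k\,ds=2\pi$, that is, $\int P_k\,dA=\frac\pi2$. Since $\bar\partial\theta_k=\phi_k'(g_k)\overline{\partial g_k}$, we have $\Gamma\,\bar\partial\theta_k-P_k=\phi_k'(g_k)(\Gamma-\partial g_k)\overline{\partial g_k}$, and the Cauchy--Schwarz inequality with \eqref{eq:energy} gives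
\[
\int|\Gamma\,\bar\partial\theta_k-P_k|\,dA\le\Big(\frac2{t_k}\cdot\frac\pi2t_k^2\Big)^{1/2}\Big(\frac\pi2\Big)^{1/2}=\frac\pi2\sqrt{2t_k}\longrightarrow0.\qedhere
\]
\end{proof}

\subsection*{A measure on the boundary}
The measures $\Gamma\,\bar\partial\theta_k\,dA$ are almost positive, have mass about $\frac\pi2$ and move to the boundary. We need their limit to charge infinitely many disjoint discs, as arc length does for the unit disc. A priori the mass could escape to $\infty$ or concentrate at a few points; the bound $\Gamma\in L^2$ excludes both.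

For $\eta\in C_c^\infty(\mathbb C\setminus\{z_0\})$ put $I_k(\eta)=\int_G\eta\,\Gamma\,\bar\partial\theta_k\,dA$ and $I(\eta)=-\int_G\Gamma\,\bar\partial\eta\,dA$. The last integrand is in $L^1(G)$ by Lemma~\ref{lem:green}(a) and the Cauchy--Schwarz inequality.

\begin{lemma}\label{lem:boundary}
We have $I_k(\eta)\to I(\eta)$ for all $\eta\in C_c^\infty(\mathbb C\setminus\{z_0\})$. There are discs $\Delta_j$, $j\in\mathbb N$, with pairwise disjoint closures and $\overline{\Delta_j}\cap(K_j\cup\{z_0\})=\emptyset$, and functions $\eta_j\in C_c^\infty(\Delta_j)$ with $0\le\eta_j\le1$ and $I(\eta_j)>0$.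
\end{lemma}

\begin{proof}
Since $\eta\theta_k\in C_c^\infty(G\setminus\{z_0\})$, (F1) gives $I_k(\eta)=-\int_G\theta_k\Gamma\,\bar\partial\eta\,dA$, which tends to $I(\eta)$ by dominated convergence. By Lemma~\ref{lem:green}(c), also $I(\eta)=\lim_k\int\eta P_k\,dA$. So $|I(\eta)|\le\frac\pi2\sup|\eta|$, and $I(\eta)\ge0$ for $\eta\ge0$. By density and the Riesz theorem, $I(\eta)=\int\eta\,d\beta$ for a finite positive measure $\beta$ on $\mathbb C\setminus\{z_0\}$. By (F1), $I(\eta)=0$ for $\eta\in C_c^\infty(G\setminus\{z_0\})$, so $\operatorname{supp}\beta\subset B$.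

\emph{$\beta$ has no atoms.} Let $b\ne z_0$ and let $\chi$ be the standard cut-off for $D(b,s)$, $s$ small. By (F4), $\beta(\{b\})\le I(\chi)\le5\,\|\Gamma\|_{L^2(G\cap D(b,2s))}$, and this tends to $0$ as $s\to0$.

\emph{$\beta\ne0$.} Otherwise the function equal to $\Gamma$ on $G$ and $0$ on $B$ agrees, by (F2), almost everywhere with a holomorphic function $\tilde\Gamma$ on $\mathbb C\setminus\{z_0\}$. By Lemma~\ref{lem:green}(a), the coefficient of $(z-z_0)^{-1}$ in its Laurent series is $-\frac12$, and $\tilde\Gamma$ is square integrable on $|z-z_0|>1$. But Parseval's identity on circles gives $\int_{|z-z_0|>1}|\tilde\Gamma|^2\,dA\ge2\pi\int_1^\infty\frac14r^{-2}\,r\,dr=\infty$.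

A nonzero measure without atoms has infinite support. Choose $b_j\in\operatorname{supp}\beta$ as in (F5) and $R_j<d_j/3$ so small that $\overline{D(b_j,R_j)}$ misses $K_j\cup\{z_0\}$; this is possible because $b_j\in B$. Let $\Delta_j=D(b_j,R_j)$ and let $\eta_j$ be the standard cut-off for $D(b_j,R_j/2)$. Then $I(\eta_j)\ge\beta(D(b_j,R_j/2))>0$.
\end{proof}

\subsection*{Replacing $\bar\partial q$ by poles}
We first treat a compactly supported density, where a Riemann sum suffices.

\begin{lemma}\label{lem:discrete}
Let $\kappa\in C_c^\infty(\mathbb C)$, $\varepsilon>0$, and let $L,L'\subset\mathbb C$ be compact with $L\cap\operatorname{supp}\kappa=\emptyset$. There are a finite set $Y\subset\operatorname{supp}\kappa$ and numbers $\alpha_a$, $a\in Y$, with $\sum_a|\alpha_a|\le\|\kappa\|_{L^1}$ such that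
\[
E(z)=\frac1\pi\sum_{a\in Y}\frac{\alpha_a}{z-a}-\frac1\pi\int\frac{\kappa(\zeta)}{z-\zeta}\,dA(\zeta)
\]
satisfies $|E|\le\varepsilon$ on $L$ and $\int_{L'}|E|\,dA\le\varepsilon$. On $\mathbb C\setminus Y$, $E$ is smooth and $\bar\partial E=-\kappa$.
\end{lemma}

\begin{proof}
The last sentence is (F1). Divide $\mathbb C$ into half-open squares $Q$ of diameter $\delta$. For each $Q$ meeting $\operatorname{supp}\kappa$ choose $a_Q\in Q\cap\operatorname{supp}\kappa$ and put $\alpha_{a_Q}=\int_Q\kappa\,dA$. Then
\[
E(z)=\frac1\pi\sum_Q\int_Q\kappa(\zeta)\,k(z,a_Q,\zeta)\,dA(\zeta),\qquad k(z,a,\zeta)=\frac1{z-a}-\frac1{z-\zeta}=\frac{a-\zeta}{(z-a)(z-\zeta)} .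
\]
For $z\in L$ we get $|E(z)|\le\delta\,\|\kappa\|_{L^1}\operatorname{dist}(L,\operatorname{supp}\kappa)^{-2}$. Let $|a-\zeta|\le\delta$ and $r=\delta^{1/3}\ge2\delta$. By (F3), $\int_{D(\zeta,r)}|k|\,dA(z)\le4\pi r$; off $D(\zeta,r)$ we have $|z-a|\ge r/2$, so $|k|\le2\delta/r^2=2r$. By Fubini's theorem $\int_{L'}|E|\,dA\le\|\kappa\|_{L^1}(4\pi+2\operatorname{area}L')\,\delta^{1/3}$. Take $\delta$ small.
\end{proof}

A density $\rho\in L^1(G)$ without compact support is cut into pieces $\rho_k$ along the exhaustion, and Lemma~\ref{lem:discrete} is applied to each. The difficulty is that the total error must be integrable on $G$ and small against all the functions $|\bar\partial\theta_l|$, which are not uniformly bounded, while Lemma~\ref{lem:discrete} controls the $k$th error only on a compact set fixed in advance. So we truncate the $k$th error; it then meets only finitely many $T_l$. The truncation creates a new small density, which we add to the next piece.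

\begin{lemma}\label{lem:poles}
Let $i\in\mathbb N$ and $q\in C^\infty(G)$ with $\rho=\bar\partial q\in L^1(G)$ and $\rho=0$ near $K_i$. There are a set $Z\subset G\setminus K_{i-1}$ without accumulation point in $G$ and a function $e$ on $G\setminus Z$ such that $q+e$ is meromorphic on $G$ with at most simple poles, all in $Z$, and
\[
\sum_{a\in Z}|\operatorname{Res}_a(q+e)|<\infty,\qquad\|e\|_{L^1(G)}<\infty,\qquad\lim_{l\to\infty}\int|e|\,|\bar\partial\theta_l|\,dA=0 .
\]
\end{lemma}

\begin{proof}
For $k\ge0$ fix $\psi_k\in C_c^\infty(\operatorname{int}K_{k+1})$ with $0\le\psi_k\le1$ and $\psi_k=1$ near $K_k$. Then $\psi_{k-1}\le\psi_k$ and $\operatorname{supp}\bar\partial\psi_k\subset\operatorname{int}K_{k+1}\setminus K_k$. For $k\ge i$ let $\rho_k=(\psi_k-\psi_{k-1})\rho\in C_c^\infty(\operatorname{int}K_{k+1}\setminus K_{k-1})$. Since $\psi_{i-1}\rho=0$, we have $\sum_{k=i}^M\rho_k=\psi_M\rho$, and $\sum_k\|\rho_k\|_{L^1}\le\|\rho\|_{L^1}$. Choose $\varepsilon_k>0$ with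
\begin{equation}\label{eq:epsk}
\varepsilon_k\Big(1+\|\bar\partial\psi_{k+1}\|_{L^1}+\max\{\sup|\bar\partial\theta_l|:T_l\cap K_{k+2}\ne\emptyset\}\Big)\le2^{-k};
\end{equation}
only finitely many $l$ occur, by Lemma~\ref{lem:green}(b).

Put $\tau_i=0$. Suppose $\tau_k\in C_c^\infty(\operatorname{int}K_{k+1}\setminus K_k)$ is defined. Then $\kappa_k=\rho_k+\tau_k$ lies in $C_c^\infty(\operatorname{int}K_{k+1}\setminus K_{k-1})$. Apply Lemma~\ref{lem:discrete} to $\kappa_k$ with $\varepsilon=\varepsilon_k$, $L=K_{k-1}\cup\operatorname{supp}\bar\partial\psi_{k+1}$ and $L'=K_{k+2}$, obtaining $Y_k$ and $E_k$, and put $\tau_{k+1}=E_k\,\bar\partial\psi_{k+1}$. As $E_k$ is smooth off $Y_k\subset K_{k+1}$, we have $\tau_{k+1}\in C_c^\infty(\operatorname{int}K_{k+2}\setminus K_{k+1})$, so the recursion continues, and $\|\tau_{k+1}\|_{L^1}\le2^{-k}$ by \eqref{eq:epsk}.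

Let $Z=\bigcup_{k\ge i}Y_k$ and $e=\sum_{k\ge i}\psi_{k+1}E_k$. Since $Y_k\cap K_{k-1}=\emptyset$, the set $Z$ misses $K_{i-1}$ and meets each $K_M$ in a finite set. Fix $M\ge i$. For $k>M$ the term $\psi_{k+1}E_k=E_k$ is holomorphic on $\operatorname{int}K_M$ and bounded by $2^{-k}$ there, so the tail $\sum_{k>M}$ converges to a holomorphic function on $\operatorname{int}K_M$. Off $Z$, since $\psi_{k+1}=1$ on $\operatorname{supp}\kappa_k$,
\[
\bar\partial\Big(q+\sum_{k=i}^M\psi_{k+1}E_k\Big)=\rho+\sum_{k=i}^M(-\rho_k-\tau_k+\tau_{k+1})=(1-\psi_M)\rho+\tau_{M+1},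
\]
which vanishes on $K_M$. So $q+e$ is holomorphic on $G\setminus Z$. Near $a\in Z$ each of the finitely many terms is a smooth function plus a multiple of $1/(z-a)$, so the poles are at most simple, and the moduli of the residues have sum at most $\frac1\pi\sum_k(\|\rho_k\|_{L^1}+\|\tau_k\|_{L^1})<\infty$. Finally, $\psi_{k+1}E_k$ is supported in $K_{k+2}$ and has $L^1$-norm at most $\varepsilon_k$. Hence $\|e\|_{L^1}\le\sum_k2^{-k}$, and by \eqref{eq:epsk}
\[
\int|e|\,|\bar\partial\theta_l|\,dA\le\sum_{k:\,K_{k+2}\cap T_l\ne\emptyset}\varepsilon_k\sup|\bar\partial\theta_l|\le\sum_{k:\,K_{k+2}\cap T_l\ne\emptyset}2^{-k},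
\]
which tends to $0$ because the $T_l$ leave every compact set.
\end{proof}

\subsection*{End of the proof of Theorem~\ref{thm:duals}(1)}
Let $\Delta_i,\eta_i$ be as in Lemma~\ref{lem:boundary} and put $q_i=\eta_i\Gamma/I(\eta_i)\in C^\infty(G)$. Then $\bar\partial q_i=\Gamma\,\bar\partial\eta_i/I(\eta_i)$ is in $L^1(G)$ and vanishes near $K_i$. Lemma~\ref{lem:poles} gives $Z_i$, $e_i$ and the meromorphic function $\hat q_i=q_i+e_i$. Since $Z_i\cap K_{i-1}=\emptyset$, the union $Z=\bigcup_iZ_i$ still has no accumulation point in $G$; this is why the discs $\Delta_i$ were kept away from $K_i$. By the Weierstrass product theorem there is $\Psi\in H(G)$ with simple zeros exactly on $Z$. Choose $\tilde\eta_j\in C_c^\infty(\Delta_j)$ with $0\le\tilde\eta_j\le1$ and $\tilde\eta_j=1$ near $\operatorname{supp}\eta_j$, and put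
\[
f_i=\Psi\hat q_i\in H(G),\qquad\sigma_{jk}=\frac{\tilde\eta_j\,\bar\partial\theta_k}\Psi\,dA,\qquad\mu_j=-\frac{\bar\partial\tilde\eta_j}\Psi\,dA-\pi\sum_{a\in Z}\frac{\tilde\eta_j(a)}{\Psi'(a)}\,\delta_a .
\]
These are Radon measures on $G$, because $1/\Psi$ is locally integrable and $Z$ is locally finite. We verify the hypotheses of Lemma~\ref{lem:criterion}.

(i) holds since $\operatorname{supp}\sigma_{jk}\subset T_k$.

(ii) For all $i,j$, $q_i=0$ on $\operatorname{supp}\bar\partial\tilde\eta_j$: for $i\ne j$ the discs are disjoint, and for $i=j$ we have $\tilde\eta_j=1$ near $\operatorname{supp}\eta_j$. Also $f_i(a)/\Psi'(a)=\operatorname{Res}_a\hat q_i$. So $\int|f_i|\,d|\mu_j|\le\sup|\bar\partial\tilde\eta_j|\,\|e_i\|_{L^1}+\pi\sum_a|\operatorname{Res}_a\hat q_i|<\infty$.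

(iii) For $f\in H(G)$, apply (F1) to $F=f/\Psi$, whose residue at $a\in Z$ is $f(a)/\Psi'(a)$, and to $\varphi=\tilde\eta_j\theta_k\in C_c^\infty(G)$. This gives $\int f\,d\sigma_{jk}=\int\theta_kf\,d\mu_j$. If $\int|f|\,d|\mu_j|<\infty$, dominated convergence gives (iii).

(iv) We have $\int|f_i|\,d|\sigma_{jk}|\le\int|q_i|\tilde\eta_j|\bar\partial\theta_k|\,dA+\int|e_i||\bar\partial\theta_k|\,dA$. The last term tends to $0$ by Lemma~\ref{lem:poles}. The first is $0$ for $i\ne j$, and for $i=j$ it is at most $I(\eta_j)^{-1}\int|\Gamma\,\bar\partial\theta_k|\,dA$, which is bounded by Lemma~\ref{lem:green}(c).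

(v) Since $\tilde\eta_jq_j=q_j$, we get $\int f_j\,d\sigma_{jk}=I_k(\eta_j)/I(\eta_j)+\int e_j\tilde\eta_j\,\bar\partial\theta_k\,dA\to1$ by Lemmas \ref{lem:boundary} and \ref{lem:poles}. By (ii) and (iii), $\int f_j\,d\mu_j=1$.

Together with Section~\ref{sec:zero}, this proves Theorem~\ref{thm:duals}(1).\hfill$\square$

\section{Finite complements}\label{sec:finite}

Let $\mathcal V$ be any decreasing sequence of weights on a plane domain $G$. Let $M_n$ be the space of complex Radon measures $\nu$ on $G$ with $\|\nu\|_n=\int U_n\,d|\nu|<\infty$; the map $\nu\mapsto U_n\nu$ is an isometry onto the finite measures, so $M_n$ is a Banach space. Since $|\int f\,d\nu|\le\|f\|_{v_n}\|\nu\|_n$, each $f\in Hv_n(G)$ defines a continuous functional on $M_n$, and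
\[
X_n=\Big\{\nu\in M_n:\int f\,d\nu=0\text{ for all }f\in F_n\Big\}
\]
is a closed subspace. We have $M_{n+1}\subset M_n$, $\|\cdot\|_n\le\|\cdot\|_{n+1}$, and $X_{n+1}\subset X_n$.

A continuous functional $u$ is represented on $F_n$ by a measure in $M_n$, determined up to $X_n$. It will be $\bar V$-continuous if one measure works for all $n$. To find it we correct the representing measures successively, and this is possible under a density condition:
\begin{equation}\label{eq:ML}
\text{for every $n$ there is $m\ge n$ such that }X_m\subset\overline{X_k}^{\,M_n}\text{ for all }k\ge m.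
\end{equation}

\begin{lemma}\label{lem:ML}
If \eqref{eq:ML} holds, every $u\in(\mathcal V_0H(G))'$ is $\bar V$-continuous.
\end{lemma}

\begin{proof}
The map $f\mapsto v_nf$ embeds $F_n$ isometrically in $C_0(G)$. By the Hahn--Banach and Riesz theorems there is a finite measure $\lambda_n$ with $u(f)=\int v_nf\,d\lambda_n$ on $F_n$, so $\nu_n=v_n\lambda_n\in M_n$ represents $u$ on $F_n$. By \eqref{eq:ML} and the monotonicity of $X_n$ there are $n_1<n_2<\cdots$ with $X_{n_j}\subset\overline{X_{n_{j+1}}}^{\,M_{n_{j-1}}}$ for $j\ge2$. Put $\nu_2'=\nu_{n_2}$. If $\nu_j'\in M_{n_j}$ represents $u$ on $F_{n_j}$, then $\nu_{n_{j+1}}-\nu_j'\in X_{n_j}$, so there is $y\in X_{n_{j+1}}$ with $\|\nu_{n_{j+1}}-\nu'_j-y\|_{n_{j-1}}\le2^{-j}$. Then $\nu_{j+1}'=\nu_{n_{j+1}}-y$ represents $u$ on $F_{n_{j+1}}$. For each $n$ we have $\|\nu'_{j+1}-\nu'_j\|_n\le2^{-j}$ as soon as $n_{j-1}\ge n$. So $(\nu_j')$ converges in every $M_n$, to one and the same $\nu\in\bigcap_nM_n$, and $\int f\,d\nu=\lim_j\int f\,d\nu_j'=u(f)$ for $f\in F_n$.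

Let $\alpha_n=2^n(1+\|\nu\|_n)$ and $\bar v=\inf_n\alpha_nv_n\in\bar V$. Then $1/\bar v\le\sum_nU_n/\alpha_n$, so $\int\bar v^{-1}\,d|\nu|\le1$ and $|u(f)|\le\int\bar v|f|\,\bar v^{-1}\,d|\nu|\le\|f\|_{\bar v}$.
\end{proof}

In the example of Theorem~\ref{thm:explicit}, \eqref{eq:ML} fails for $n=1$ and one sees why. Normalized arc length $\sigma_j$ on $|z-j|=\frac14$ evaluates entire functions at $j$, so $\sigma_j\in X_j$; the function $f_j\in Hv_1(G)\cap F_{j+1}$ defines a continuous functional on $M_1$ that annihilates $X_{j+1}$ and takes the value $1$ at $\sigma_j$. The next lemma shows that a failure of \eqref{eq:ML} is always witnessed by holomorphic functions with $O$-growth. This is not automatic, since $M_n'$ is much larger than a space of functions; we reduce to absolutely continuous measures by spreading each point mass over a small disc.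

\begin{lemma}\label{lem:repr}
Let $\Lambda\in M_n'$ vanish on every compactly supported measure that annihilates $H(G)$. Then there is $g\in Hv_n(G)$ with $\Lambda(\lambda)=\int g\,d\lambda$ for all $\lambda\in M_n$.
\end{lemma}

\begin{proof}
The measures $\Phi\,dA$ with $\Phi\in L^1(G,U_n\,dA)$ form a subspace of $M_n$ isometric to this $L^1$-space. By duality there is a measurable $g$ with $|g|\le\|\Lambda\|U_n$ almost everywhere and $\Lambda(\Phi\,dA)=\int g\Phi\,dA$. For $\varphi\in C_c^\infty(G)$ the measure $\bar\partial\varphi\,dA$ annihilates $H(G)$, so $\int g\,\bar\partial\varphi\,dA=0$. By (F2) we may take $g$ holomorphic; by continuity $|g|\le\|\Lambda\|U_n$ everywhere, so $g\in Hv_n(G)$.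

By uniform continuity of $\log U_n$ on $K_{j+1}$ there is $\rho_j>0$ such that for $z\in K_j$ we have $D(z,\rho_j)\subset K_{j+1}$ and $U_n\le2U_n(z)$ on $D(z,\rho_j)$. Let $\rho(z)=\rho_j$ for $z\in K_j\setminus K_{j-1}$, a Borel function. For $\lambda\in M_n$ let $\tilde\lambda=\Phi_\lambda\,dA$, where $\Phi_\lambda(\zeta)=\int_{\{z:\,|\zeta-z|<\rho(z)\}}\frac{d\lambda(z)}{\pi\rho(z)^2}$. By Fubini's theorem $\|\tilde\lambda\|_n\le2\|\lambda\|_n$, and by the mean value property $\int f\,d\tilde\lambda=\int f\,d\lambda$ whenever $f\in Hv_n(G)$, or $f\in H(G)$ and $\lambda$ has compact support. Let $\lambda_j$ be the restriction of $\lambda$ to $K_j$. Then $\lambda_j-\widetilde{\lambda_j}$ is supported in $K_{j+1}$ and annihilates $H(G)$, so $\Lambda(\lambda_j)=\Lambda(\widetilde{\lambda_j})$. As $j\to\infty$, $\lambda_j\to\lambda$ and $\widetilde{\lambda_j}\to\tilde\lambda$ in $M_n$. Hence $\Lambda(\lambda)=\Lambda(\tilde\lambda)=\int g\,d\tilde\lambda=\int g\,d\lambda$.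
\end{proof}

So far $G$ was arbitrary. The finiteness of the complement enters through the following bound on the gap between $O$ and $o$. Take first $G=\mathbb C$. If $h\in Hv_n(\mathbb C)$, the function $h(z)\,w/(w-z)$ is $o(U_n)$ at $\infty$ and is close to $h$ for large $|w|$, but it has a pole at $w$ unless $h(w)=0$. This is one linear condition, and it can be met inside any two-dimensional space of functions. Each further point of the complement costs one more condition.

\begin{lemma}\label{lem:rank}
Suppose $\hat{\mathbb C}\setminus G=\{p_1,\dots,p_{r-1},\infty\}$ has $r$ points. If $g_1,\dots,g_{r+1}\in Hv_n(G)$ and $\nu_1,\dots,\nu_{r+1}\in X_n$, then the matrix $A=(A_{ji})$, $A_{ji}=\int g_i\,d\nu_j$, is singular.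
\end{lemma}

\begin{proof}
For distinct $w_1,\dots,w_r\in G$ with $w_r\ne0$ put
\[
R_w(z)=\prod_{l<r}\frac{z-p_l}{z-w_l}\cdot\frac{w_r}{w_r-z}.
\]
This rational function has simple poles at the $w_l$ and zeros at $p_1,\dots,p_{r-1},\infty$. The $r$ equations $\sum_ix_ig_i(w_l)=0$ in $r+1$ unknowns have a solution $x$ with $\max_i|x_i|=1$. Let $h=\sum_ix_ig_i\in Hv_n(G)$. Then $hR_w\in H(G)$, and $v_n|hR_w|\le\|h\|_{v_n}|R_w|$ tends to $0$ at each point of $\hat{\mathbb C}\setminus G$, so $hR_w\in F_n$ and $\int hR_w\,d\nu_j=0$. Let $\tau=\sum_{i,j}|g_i||\nu_j|$, a finite positive measure since $g_i\in Hv_n(G)$ and $\nu_j\in M_n$. If no $w_l$ is an atom of any $|\nu_j|$, then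
\begin{equation}\label{eq:Ax}
|(Ax)_j|=\Big|\int h\,d\nu_j\Big|=\Big|\int h\,(1-R_w)\,d\nu_j\Big|\le\int|1-R_w|\,d\tau\qquad(j\le r+1).
\end{equation}
It remains to make the right side small. For a fixed $w$ the function $R_w$ is unbounded, so dominated convergence does not apply directly; it does after averaging over $w$.

For small $\delta>0$ let $w_l$ range over $D(p_l,\delta)$ for $l<r$ and $w_r$ over the annulus $\delta^{-1}<|w_r|<2\delta^{-1}$. These sets are disjoint, and apart from the centers $p_l$ they lie in $G$. Denote by $\operatorname{av}$ the average over $w$ with respect to the product of normalized area measures. If $|z-p_l|\ge2\delta$, then $|z-w_l|\ge\frac12|z-p_l|$ and the $l$th factor of $R_w(z)$ has modulus at most $2$; otherwise (F3) bounds its average modulus by $2\delta\cdot2\pi\delta/(\pi\delta^2)=4$. With $R=1/\delta$, (F3) bounds the average modulus of the last factor by $2R\cdot4\pi R/(3\pi R^2)<4$. The factors depend on different variables, so $\operatorname{av}|1-R_w(z)|\le1+4^r$ for all $z\in G$ and all small $\delta$. For fixed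 $z\in G$, each factor tends to $1$ uniformly in $w$ as $\delta\to0$, so $\operatorname{av}|1-R_w(z)|\to0$. By Fubini's theorem and dominated convergence,
\[
\operatorname{av}\int|1-R_w|\,d\tau=\int\operatorname{av}|1-R_w(z)|\,d\tau(z)\longrightarrow0\qquad(\delta\to0).
\]
So for every $\varepsilon>0$ the set of $w$ with $\int|1-R_w|\,d\tau<\varepsilon$ has positive measure. The atoms of the $|\nu_j|$ and the points $p_l$ are countably many, so this set contains a $w$ for which \eqref{eq:Ax} holds. Thus for every $\varepsilon>0$ there is $x$ with $\max_i|x_i|=1$ and $\max_j|(Ax)_j|<\varepsilon$, which is impossible for an invertible matrix.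
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:duals}(2)]
Since $G\subset\mathbb C$, the finite set $\hat{\mathbb C}\setminus G$ contains $\infty$; let it have $r$ points. By Lemma~\ref{lem:ML} it suffices to prove \eqref{eq:ML}. Suppose it fails. Then there is $n$ such that for every $m\ge n$ there are $k\ge m$ and $\nu\in X_m$ outside the closure of $X_k$ in $M_n$. By the Hahn--Banach theorem some $\Lambda\in M_n'$ vanishes on $X_k$ and has $\Lambda(\nu)\ne0$. A compactly supported measure that annihilates $H(G)$ lies in $X_k$, so Lemma~\ref{lem:repr} gives $g\in Hv_n(G)$ with $\int g\,d\nu\ne0$ and $\int g\,d\nu'=0$ for all $\nu'\in X_k$.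

Start with $m_1=n$, and let $m_{i+1}$, $\nu_i$, $g_i$ be the $k$, $\nu$, $g$ obtained for $m=m_i$. Then $\nu_i\in X_{m_i}\subset X_n$ and $\int g_i\,d\nu_i\ne0$. For $j>i$ we have $\nu_j\in X_{m_j}\subset X_{m_{i+1}}$, so $\int g_i\,d\nu_j=0$. The matrix $(\int g_i\,d\nu_j)_{j,i\le r+1}$ is therefore triangular with nonzero diagonal, hence invertible. This contradicts Lemma~\ref{lem:rank}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Mattila}
Mattila, \emph{Geometry of Sets and Measures in Euclidean Spaces}.

\bibitem{posed}
\emph{Weighted (LB)-spaces of holomorphic functions: $\mathcal VH(G)=\mathcal V_0H(G)$ and completeness of $\mathcal V_0H(G)$},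
\texttt{https://www.uma.es/\allowbreak investigadores/\allowbreak grupos/\allowbreak cfunspot/\allowbreak research/\allowbreak BierstedtBonet\allowbreak WeightedLBspaces\allowbreak HolomFcts.pdf}.

\end{thebibliography}
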